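\title{Quadratic irrationals whose greedy $N$-expansion is not periodic}

\begin{abstract}
The greedy $N$-expansion of a real number is the analogue of its regular continued fraction in which every numerator is $N$ and every digit is chosen as large as possible. We prove that the greedy $2$-expansion of $(23+\sqrt{579})/5$ is not eventually periodic, which confirms a conjecture of Anselm and Weintraub. We then show that for every squarefree $N\ge 2$ there are infinitely many quadratic irrationals, lying in infinitely many real quadratic fields and with pairwise different tails, whose greedy $N$-expansion is not eventually periodic. The greedy map is a bijection on reduced quadratic irrationals, and an involution $\sigma$ reverses it. A periodic orbit through a fixed point of $\sigma$ yields either an algebraic integer of norm $-N^{\ell}$ with $\ell$ odd or a second fixed point of $\sigma$ in the orbit. We construct fixed points of $\sigma$ for which both are impossible.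
\end{abstract}

\section{The question and the answer}

Let $N$ be a positive integer. An \emph{$N$-expansion} of a real number $x$ is a continued fraction
\[
x=n_0+\cfrac{N}{n_1+\cfrac{N}{n_2+\cdots}}=[n_0;n_1,n_2,\dots]_N
\]
with $n_0\in\mathbb Z$ and positive integers $n_1,n_2,\dots$. The \emph{greedy} $N$-expansion always takes the largest possible digit: put $n_0=\lfloor x\rfloor$, $x_0=x-n_0\in[0,1)$ and, as long as $x_{k-1}\ne0$,
\[
n_k=\Bigl\lfloor \frac{N}{x_{k-1}}\Bigr\rfloor,\qquad x_k=\frac N{x_{k-1}}-n_k\in[0,1)\qquad(k\ge1).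
\]
For irrational $x$ the process never stops. We call the expansion \emph{periodic} if the sequence $(n_k)_{k\ge1}$ is eventually periodic. Two infinite expansions, with digits $n_k$ and $m_k$, have the \emph{same tail} if there are $a,b\ge0$ with $n_{a+k}=m_{b+k}$ for all $k\ge0$; otherwise their tails are different.

For $N=1$ this is the regular continued fraction, and every quadratic irrational has a periodic expansion. Does this survive for $N\ge2$? Two facts are known. For every quadratic irrational $x$ there are infinitely many $N$ such that the $N$-expansion of $x$ is periodic with period length~$1$. If expansions are not required to be greedy, then for $N\ge2$ every quadratic irrational has both periodic and non-periodic $N$-expansions. The greedy expansion leaves no choice. For it Anselm and Weintraub conjectured that there are quadratic irrationals $x$ and integers $N\ge2$ such that the greedy $N$-expansion of $x$ is not periodic; we take the problem from \cite{orbits}. We prove the conjecture.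

\begin{theorem}\label{thm:example}
The greedy $2$-expansion of $x=\dfrac{23+\sqrt{579}}5$ is not eventually periodic.
\end{theorem}

\begin{theorem}\label{thm:main}
For every squarefree $N\ge2$ there are infinitely many quadratic irrationals, in infinitely many real quadratic fields and with pairwise different tails, whose greedy $N$-expansion is not eventually periodic.
\end{theorem}

\paragraph{Why the argument for $N=1$ breaks down.}
For $N=1$ periodicity rests on a discriminant. If $y$ has integer part $n$ and $y=n+1/z$, then the primitive integral quadratic polynomials of $y$ and $z$ have the same discriminant. After finitely many steps the complete quotients satisfy $z>1$ and $-1<z'<0$, where $z'$ is the conjugate of $z$, and only finitely many such numbers have a given discriminant, so one of them recurs. The substitution $y=n+N/z$, however, multiplies the discriminant by $N^2$ before common factors of the coefficients are removed, and there may be none. The number $x$ of Theorem~\ref{thm:example} is a root of $5Y^2-46Y-10$, of discriminant $4\cdot579$. Its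 first digit is $9$, and $x=9+2/z$ turns the polynomial into $19Z^2-88Z-20$, of discriminant $16\cdot579$. So the finiteness is lost. This alone proves nothing: the next digit is $4$, a factor $4$ cancels, and the new polynomial $17Z^2-32Z-19$ has discriminant $4\cdot579$ again. One needs a reason why the orbit never closes up exactly.

\paragraph{The idea.}
On the quadratic irrationals $y$ with $y>N$ and $-1<y'<0$ the greedy map is invertible, so each of them has a digit sequence that is infinite in both directions. The involution $\sigma(y)=-N/y'$ reverses this sequence. A fixed point of $\sigma$, that is, a number with $yy'=-N$, therefore has a palindromic sequence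
\[
\dots\,n_2\;n_1\;n_0\ \big|\ n_0\;n_1\;n_2\,\dots
\]
If a sequence with a mirror has period $\ell$, then it has a second mirror half a period away. For odd $\ell$ the second mirror passes through a digit, but we need only that the period matrix then has an eigenvalue of norm $-N^\ell$. For even $\ell$ it lies between two digits, and the orbit contains a second fixed point of $\sigma$. Non-periodicity follows if the arithmetic of the field forbids both. In the example both prohibitions can be checked by hand (Section~\ref{sec:example}). In general the first comes from a small unit (Sections~\ref{sec:family} and~\ref{sec:odd}), and the second from comparing the two mirrors as matrices (Section~\ref{sec:even}).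

\section{Reversing the greedy map}\label{sec:reversal}

From now on $N\ge2$. For irrational $y$ put $T(y)=N/(y-\lfloor y\rfloor)$. In the notation above $T^kx=N/x_{k-1}$ for $k\ge1$, so the greedy digits of $x$ are $n_k=\lfloor T^kx\rfloor$ for all $k\ge0$.

Let $K$ be a real quadratic field, embedded in $\mathbb R$, with conjugation $\alpha\mapsto\alpha'$; the norm of $\alpha$ is $\alpha\alpha'$. We work with the \emph{reduced} elements
\[
R=\{y\in K:\ y>N,\ -1<y'<0\},\qquad \sigma(y)=-\frac N{y'}.
\]
They are irrational, since $y\neq y'$. If $y\in K$ satisfies $y>N$ and $yy'=-N$, then $y\in R$ automatically, and such $y$ are exactly the fixed points of $\sigma$ in $R$.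

\begin{lemma}\label{lem:reversal}
The map $\sigma$ is an involution of $R$, the map $T$ is a bijection $R\to R$, and $\sigma T\sigma=T^{-1}$. Moreover $\lfloor\sigma(Ty)\rfloor=\lfloor y\rfloor$ for $y\in R$.
\end{lemma}

\begin{proof}
If $y\in R$, then $\sigma(y)=N/(-y')>N$, $\sigma(y)'=-N/y\in(-1,0)$ and $\sigma(\sigma(y))=y$.

Let $y\in R$, $n=\lfloor y\rfloor\ge N$ and $z=Ty$. Then $z>N$. Since $y'-n\in(-n-1,-n)$ and $n\ge N$, the number $z'=N/(y'-n)$ lies in $(-1,0)$. So $z\in R$. Next, $\sigma(z)=-N/z'=n-y'$ with $0<-y'<1$. Hence $\lfloor\sigma(z)\rfloor=n$ and $T(\sigma(z))=N/(-y')=\sigma(y)$. Thus $T\sigma T=\sigma$ on $R$, so that $(\sigma T\sigma)T=T(\sigma T\sigma)=\mathrm{id}$.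
\end{proof}

For $y\in R$ put $n_k(y)=\lfloor T^ky\rfloor$ for all $k\in\mathbb Z$. The last assertion of the lemma, applied to $T^{-1-k}y$, gives $n_k(\sigma y)=\lfloor\sigma T^{-k}y\rfloor=n_{-1-k}(y)$: the involution $\sigma$ reverses the digit sequence, as announced.

\begin{lemma}\label{lem:period}
\textup{(a)} If $y,z$ are irrational and $\lfloor T^ky\rfloor=\lfloor T^kz\rfloor$ for all $k\ge0$, then $y=z$.

\textup{(b)} If $y\in R$ has an eventually periodic digit sequence, then $T^\ell y=y$ for some $\ell\ge1$.
\end{lemma}

\begin{proof}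
(a) Let $y_k,z_k\in(0,1)$ be the fractional parts of $T^ky$ and $T^kz$. As $T^{k+1}y=N/y_k$ and $T^{k+1}z=N/z_k$ have the same integer part,
\[
|y_{k+1}-z_{k+1}|=\Bigl|\frac N{y_k}-\frac N{z_k}\Bigr|=\frac{N|y_k-z_k|}{y_kz_k}\ge N|y_k-z_k| .
\]
Hence $|y_0-z_0|\le N^{-k}|y_k-z_k|\le N^{-k}$ for all $k$. So $y_0=z_0$, and $y=z$ since the integer parts agree.

(b) Eventual periodicity means that for some $0\le a<b$ the numbers $T^ay$ and $T^by$ have the same digits. By (a), $T^ay=T^by$. As $T$ is injective on $R$, $T^{b-a}y=y$.
\end{proof}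

For $y\in R$ let $\Delta(y)$ be the discriminant of its primitive integral quadratic polynomial.

\begin{lemma}\label{lem:disc}
For $y\in R$ we have $\Delta(Ty)=\Delta(y)(N/g)^2$, where $g$ is a positive integer all of whose prime factors divide $N$.
\end{lemma}

\begin{proof}
Let $f(Y)=f_2Y^2+f_1Y+f_0$ be the primitive polynomial of $y$, and write $y=n+N/z$ with $n=\lfloor y\rfloor$, $z=Ty$. Expanding $f(n+N/z)=0$ at $n$ gives
\[
f(n)z^2+Nf'(n)z+N^2f_2=0 ,
\]
with discriminant $N^2\bigl(f'(n)^2-4f_2f(n)\bigr)=N^2\Delta(y)$. Let $g$ be the greatest common divisor of the three coefficients. Dividing by $g$ gives the primitive polynomial of $z$, so $\Delta(z)=N^2\Delta(y)/g^2$. If a prime $q\nmid N$ divided $g$, then $q\mid f_2$. From $q\mid f'(n)=2f_2n+f_1$ we would get $q\mid f_1$, and from $q\mid f(n)$ also $q\mid f_0$, contrary to primitivity.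
\end{proof}

\begin{remark}
Only finitely many $y\in R$ have a given discriminant: since $yy'<0$, the coefficients satisfy $f_1^2+4|f_2f_0|=\Delta(y)$. The points of a non-periodic orbit in $R$ are distinct, so along such an orbit the discriminants tend to infinity.
\end{remark}

A matrix $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ acts on numbers by $y\mapsto(ay+b)/(cy+d)$. Equivalently, it sends the line of the vector $\binom y1$ to the line of $\binom z1$, where $z$ is the image of $y$. Since $T^ky=n_k+N/T^{k+1}y$, we have
\begin{equation}\label{eq:product}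
y=\begin{pmatrix}n_0&N\\1&0\end{pmatrix}\cdots\begin{pmatrix}n_{h-1}&N\\1&0\end{pmatrix}T^hy\qquad(h\ge1),
\end{equation}
and the product has integer entries and determinant $(-N)^h$.

\begin{lemma}[Two mirrors]\label{lem:mirrors}
Let $y_0\in R$ satisfy $y_0y_0'=-N$ and have eventually periodic digits. Let $\ell\ge1$ be minimal with $T^\ell y_0=y_0$; it exists by Lemma~\textup{\ref{lem:period}}.
\begin{enumerate}
\item[\textup{(a)}] The product $M$ in \eqref{eq:product} for $y=y_0$ and $h=\ell$ satisfies $M\binom{y_0}1=\lambda\binom{y_0}1$ with an algebraic integer $\lambda\in K$ of norm $\lambda\lambda'=(-N)^\ell$.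
\item[\textup{(b)}] If $\ell=2h$ is even, then $w=T^hy_0\in R$ satisfies $w\ne y_0$ and $ww'=-N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:product}, $M$ fixes $y_0$, so $\binom{y_0}1$ is an eigenvector. If $(r,s)$ is the second row of $M$, the eigenvalue is $\lambda=ry_0+s\in K$. It is a root of the characteristic polynomial of an integer matrix. Conjugation gives the independent eigenvector $\binom{y_0'}1$ with eigenvalue $\lambda'$, and therefore $\lambda\lambda'=\det M=(-N)^\ell$.

(b) By Lemma~\ref{lem:reversal}, $\sigma(T^hy_0)=T^{-h}\sigma(y_0)=T^{-h}y_0=T^hy_0$. This means $ww'=-N$. By minimality of $\ell$, $w\neq y_0$.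
\end{proof}

\begin{example}
Both cases occur, already for $N=2$. The number $y=1+\sqrt3$ satisfies $yy'=-2$ and $y=2+2/y$. All its digits are $2$, so $\ell=1$, and $\lambda=y$ has norm $-2$. For the digits with period $2,3,3,2$ one multiplies out
\[
\begin{pmatrix}2&2\\1&0\end{pmatrix}\begin{pmatrix}3&2\\1&0\end{pmatrix}\begin{pmatrix}3&2\\1&0\end{pmatrix}\begin{pmatrix}2&2\\1&0\end{pmatrix}=\begin{pmatrix}72&56\\28&22\end{pmatrix},
\]
so $y$ is the positive root of $14Y^2-25Y-28$. Half a period later, the period is $3,2,2,3$ and the matrix is $\begin{pmatrix}82&44\\22&12\end{pmatrix}$, so $w=T^2y$ is the positive root of $11Y^2-35Y-22$. Both have product of roots $-2$, and their common discriminant has two representations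
\[
2193=25^2+8\cdot14^2=35^2+8\cdot11^2 .
\]
For $N=2$ a second mirror thus shows up as a second representation of a discriminant, up to powers of $4$, by $B^2+8A^2$. The next section exploits this.
\end{example}

\section{The example with $N=2$}\label{sec:example}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:example}}]
Here $N=2$ and $K=\mathbb Q(\sqrt{579})$. The number $579=3\cdot193$ is squarefree and congruent to $3$ modulo $8$, so the ring of integers of $K$ is $\mathbb Z[\sqrt{579}]$. Put $y_0=x$. Then $y_0>2$ and $y_0y_0'=(529-579)/25=-2$, so $y_0\in R$ is a fixed point of $\sigma$. Its primitive polynomial is $5Y^2-46Y-10$, of discriminant $2316=4\cdot579$. Suppose the expansion is eventually periodic, and let $\ell$ be as in Lemma~\ref{lem:mirrors}.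

\emph{Case $\ell$ odd.} Lemma~\ref{lem:mirrors}(a) gives $u,v\in\mathbb Z$ with $u^2-579v^2=-2^\ell$. If $\ell\ge3$, then $u^2+5v^2\equiv0\pmod8$. This forces $u$ and $v$ to be even: if both are odd, the left side is $\equiv6$, and if exactly one is odd, it is odd. Dividing $u$ and $v$ by $2$ lowers the exponent $\ell$ by $2$. Repeating this, we reach an element $\alpha=u+v\sqrt{579}$ of norm $-2$.

To exclude this we use a small unit. The element $24+\sqrt{579}$ has norm $-3$, and
\[
\varepsilon=\tfrac13(24+\sqrt{579})^2=385+16\sqrt{579}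
\]
has norm $1$. Multiplying $\alpha$ by $\pm1$ and a power of $\varepsilon$, we may assume $\sqrt2\,\varepsilon^{-1/2}\le\alpha\le\sqrt2\,\varepsilon^{1/2}$. Since $\alpha'=-2/\alpha$ and the function $X\mapsto X+2/X$ takes its maximum on this interval at the endpoints,
\[
0<2v\sqrt{579}=\alpha-\alpha'=\alpha+\frac2\alpha\le\sqrt2\,(\varepsilon^{1/2}+\varepsilon^{-1/2}).
\]
Squaring and using $\varepsilon+\varepsilon^{-1}=770$, we get $0<v^2\le 2\cdot772/2316=2/3$, which is impossible for an integer $v$.

\emph{Case $\ell=2h$.} Lemma~\ref{lem:mirrors}(b) gives $w=T^hy_0\in R$ with $w\ne y_0$ and $ww'=-2$. The primitive polynomial of $w$ is $AY^2-BY-2A$ with $A>0$ and $\gcd(A,B)=1$. Since $w>2$, we have $B/A=w+w'=w-2/w>1$, so $B>A>0$. By Lemma~\ref{lem:disc}, applied $h$ times,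
\[
B^2+8A^2=579\cdot4^m
\]
for some $m\in\mathbb Z$, and $m\ge0$ because the left side is an integer and $579$ is odd.

If $B$ is odd, the left side is $\equiv1\pmod8$. So $m=0$, but $579\equiv3\pmod8$, a contradiction. Hence $B=2b$ is even, $A$ is odd, and $b^2+2A^2=579\cdot4^{m-1}$. If $b$ is even, the left side is $\equiv2\pmod4$, while the right side, being an integer, is odd or divisible by~$4$, a contradiction. So $b$ is odd, which gives $m=1$ and
\[
b^2+2A^2=579,\qquad A\text{ odd},\quad A\le17 .
\]
For $A=1,3,5,\dots,17$ the values of $579-2A^2$ are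
\[
577,\ 561,\ 529,\ 481,\ 417,\ 337,\ 241,\ 129,\ 1 ,
\]
and only $529=23^2$ and $1=1^2$ are squares. The pair $(b,A)=(1,17)$ violates $2b=B>A$, and $(b,A)=(23,5)$ gives $w=y_0$. Both are contradictions.
\end{proof}

The two halves of this proof meet different fates in general. The first half needs only a unit that is small compared with the discriminant, and we shall build the field around such a unit. The second half listed all representations of a number, which we cannot do uniformly in an infinite family. It will be replaced by an argument that produces all candidates for $w$ from $y_0$ itself. The spurious pair $(1,17)$ above is such a candidate: it belongs to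
\[
\frac{1+\sqrt{579}}{17}=\frac{2(y_0-1)}{y_0+2},
\]
and it is rejected because it is less than $2$.

\section{A family built around a small unit}\label{sec:family}

In the example $A=5$ and $B=46=2(A^2-2)$. The unit came from an element of norm $-3$, namely $24+\sqrt{579}=\frac12\bigl((B+2)+\sqrt\Delta\bigr)$ with $\Delta=4\cdot579$. This generalizes as follows.

Let $N\ge2$ be \emph{squarefree}, $\tau\in\{1,-1\}$, $j\ge2$ an integer and $c=jN+\tau$. Let $A$ be a positive integer. Assume:
\begin{enumerate}
\item[(H1)] $c$ is not a square;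
\item[(H2)] if $\tau=1$, then $j\le N+1$ and $j$ is not a square; if $\tau=-1$, then $j\le N+2$;
\item[(H3)] $A\ge2c$, $\gcd(A,jN)=1$ and $c\mid NA^2+1$;
\item[(H4)] if $N=2$, then $\tau=-1$, $j=2$ (so $c=3$) and $5\mid A$.
\end{enumerate}
Put
\[
B=N(A^2+\tau j),\qquad \Delta=B^2+4NA^2,\qquad y_0=\frac{B+\sqrt\Delta}{2A}.
\]

\begin{proposition}\label{prop:family}
Under \textup{(H1)--(H4)} the greedy $N$-expansion of $y_0$ is not eventually periodic.
\end{proposition}

The example has $N=2$, $\tau=-1$, $j=2$, $c=3$, $A=5$; it misses the hypotheses only because $A<2c$. The bound $A\ge 2c$ makes all estimates below uniform. Note that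
\begin{equation}\label{eq:c}
\gcd(c,jN)=1,\qquad c\ge3,\qquad c>N,\qquad
c\le\begin{cases}N^2+N+1&(\tau=1),\\N^2+2N-1&(\tau=-1).\end{cases}
\end{equation}
Indeed $c\ge2N-1\ge3$ and $2N-1>N$ because $j,N\ge2$, and the upper bounds are (H2). In particular $c<(N+1)^2$.

The proof of Proposition~\ref{prop:family} occupies this section and the next two. We begin with the discriminant.

\begin{lemma}\label{lem:Delta}
\textup{(a)} If $p$ is an odd prime dividing $N$, then $p$ divides $\Delta$ exactly once. If $N$ is even, then $\Delta=4D$ with $D\equiv2$ or $3\pmod4$.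

\textup{(b)} $\Delta$ is not a square, and $c$ is not a square in $K=\mathbb Q(\sqrt\Delta)$.
\end{lemma}

\begin{proof}
(a) If $p\mid N$ is odd, then $p\mid B$, while $p\nmid A$ and $p$ divides $N$ exactly once. So $p$ divides $4NA^2$ exactly once and $B^2$ at least twice. If $N$ is even, then $A$ is odd and $B$ is even. Hence $\Delta=4D$ with $D=(B/2)^2+NA^2$ and $NA^2\equiv2\pmod4$.

(b) By (a), $\Delta$ is not a square, because $N\geq 2$ has an odd prime factor or is even. If $c=(a+b\sqrt\Delta)^2$ with rational $a,b$, then $ab=0$, and $c=a^2$ or $c=b^2\Delta$. The first is excluded by (H1); the second would make $c\Delta$ a square. If $N\ne2$, then $N$ has an odd prime factor $p$, and $p\nmid c$, so $p$ divides $c\Delta$ exactly once. If $N=2$, then (H4) gives $D=(A^2-2)^2+2A^2=(A^2-1)^2+3$, so $c\Delta=4\cdot3D$ with $3D\equiv12\equiv2\pmod5$, which is not a square modulo $5$. So $c\Delta$ is not a square. (This is the only use of $5\mid A$.)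
\end{proof}

Next, $y_0$ is a root of $AY^2-BY-NA$, and
\begin{equation}\label{eq:gcd}
\gcd(A,B)=\gcd(A,N(A^2+\tau j))=\gcd(A,Nj)=1 .
\end{equation}
Since $A\ge2c\ge j$ and $c\ge3$,
\begin{equation}\label{eq:big}
y_0>\frac BA\ge N\Bigl(A-\frac jA\Bigr)\ge N(A-1)\ge N(2c-1)\ge2N\sqrt c .
\end{equation}
In particular $y_0>N$. As $y_0y_0'=-N$, we have $y_0\in R$ and $\sigma(y_0)=y_0$.

Let
\[
O=\mathbb Z+\mathbb Z\,\frac{B+\sqrt\Delta}2=\mathbb Z+\mathbb ZAy_0 .
\]
This is a ring, because $\omega=Ay_0$ satisfies $\omega^2=B\omega+NA^2$. It is closed under conjugation, since $\omega'=B-\omega$. As $B\equiv\Delta\pmod2$, its elements are the numbers $(u+v\sqrt\Delta)/2$ with $u,v\in\mathbb Z$ and $u\equiv v\Delta\pmod2$. If $N$ is even, then $O=\mathbb Z[\sqrt D]$.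

\begin{lemma}\label{lem:unit}
Let $t=B+2$ and $\beta=(t+\sqrt\Delta)/2\in O$. Then $\beta\beta'=\tau c$ and $t\ge7c^2$. The number $\varepsilon=\beta^2/c$ belongs to $O$, has norm $1$, satisfies $\varepsilon>1$, and is not a square in $K$. Moreover
\begin{equation}\label{eq:trace}
\varepsilon+\varepsilon^{-1}+2=\begin{cases}t^2/c&(\tau=1),\\ \Delta/c&(\tau=-1).\end{cases}
\end{equation}
\end{lemma}

\begin{proof}
We compute $t^2-\Delta=4B+4-4NA^2=4(\tau jN+1)=4\tau c$, so $\beta\beta'=\tau c$. Further
\[
t=NA^2+\tau jN+2=NA^2+1+\tau c,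
\]
which is divisible by $c$ by (H3), and $t\ge8c^2+1-c\ge7c^2$. From $\beta^2=t\beta-\tau c$ we get $\varepsilon=(t/c)\beta-\tau\in O$. Its norm is $(\tau c)^2/c^2=1$. Since $\beta>t/2>\sqrt c$, $\varepsilon>1$. If $\varepsilon=\eta^2$ with $\eta\in K$, then $c=(\beta/\eta)^2$, contrary to Lemma~\ref{lem:Delta}(b). Finally $\varepsilon+\varepsilon^{-1}=\varepsilon+\varepsilon'=t^2/c-2\tau$. Adding $2$, and using $\Delta=t^2+4c$ when $\tau=-1$, gives \eqref{eq:trace}.
\end{proof}

\begin{proposition}\label{prop:no-norm}
No element of $O$ has norm $-N$.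
\end{proposition}

\begin{proof}
Suppose $\alpha\in O$ has norm $-N$. Multiplying by $\pm1$ and a power of $\varepsilon$, we may assume $\sqrt N\varepsilon^{-1/2}\le\alpha\le\sqrt N\varepsilon^{1/2}$. Write $\alpha=(u+v\sqrt\Delta)/2$. As in Section~\ref{sec:example},
\[
0<v\sqrt\Delta=\alpha-\alpha'=\alpha+\frac N\alpha\le\sqrt N(\varepsilon^{1/2}+\varepsilon^{-1/2}),
\]
so $1\le v^2\le N(\varepsilon+\varepsilon^{-1}+2)/\Delta$. If $\tau=-1$, the right side is $N/c<1$. If $\tau=1$, it equals $Nt^2/\bigl(c(t^2-4c)\bigr)$, which is less than $1$ because $(c-N)t^2\ge t^2\ge49c^4>4c^2$. Both are contradictions.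
\end{proof}

The inequality $c>N$ is what makes the unit small enough; in the example the bound was $N/c=2/3$.

\section{Odd periods}\label{sec:odd}

An odd period produces an element of norm $-N^\ell$, and we must come down to norm $-N$. Here squarefreeness of $N$ is essential, through Lemma~\ref{lem:Delta}(a).

\begin{lemma}[Descent]\label{lem:descent}
If $\alpha\in O$ has norm $\pm N^k$ with $k\ge2$, then $\alpha/N\in O$.
\end{lemma}

\begin{proof}
Write $\alpha=(u+v\sqrt\Delta)/2$, so $u^2-\Delta v^2=\pm4N^k$. Let $p\mid N$ be an odd prime. Then $p\mid\Delta$, hence $p\mid u$. Now $p^2$ divides $u^2$ and $N^k$, hence $\Delta v^2$. As $p$ divides $\Delta$ exactly once, $p\mid v$. So $u$ and $v$ are divisible by the odd part of the squarefree number $N$, and dividing by it does not disturb the parity condition $u\equiv v\Delta\pmod 2$. If $N$ is even, write $\alpha=u_1+v_1\sqrt D$ with $u_1^2-Dv_1^2=\pm N^k\equiv0\pmod4$. If $D\equiv2\pmod4$, then $u_1$ is even, so $2v_1^2\equiv0\pmod4$ and $v_1$ is even. If $D\equiv3\pmod4$, then $u_1^2+v_1^2\equiv0\pmod4$ and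 again both are even. So $\alpha$ is divisible in $O$ by the odd part of $N$ and, if $N$ is even, also by $2$. Since $N$ is squarefree, $\alpha/N\in O$.
\end{proof}

To use this we must know that the eigenvalue in Lemma~\ref{lem:mirrors} lies in $O$, which may be smaller than the ring of integers of $K$. For this we represent $K$ by matrices. For $\alpha\in K$ let $\varphi(\alpha)$ be the rational $2\times2$ matrix with
\[
\varphi(\alpha)\binom{y_0}1=\alpha\binom{y_0}1 .
\]
It exists and is unique because $1,y_0$ is a $\mathbb Q$-basis of $K$. So $\varphi$ is an embedding of $\mathbb Q$-algebras, and any rational matrix with eigenvector $\binom{y_0}1$ is $\varphi$ of its eigenvalue. Conjugation shows $\varphi(\alpha)\binom{y_0'}1=\alpha'\binom{y_0'}1$, so $\det\varphi(\alpha)=\alpha\alpha'$.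

\begin{lemma}\label{lem:phi}
Let $\alpha\in K$. The entries of $\varphi(\alpha)$ lie in $\mathbb Z$ if and only if $\alpha\in O$. They lie in $\mathbb Z[1/N]$ if and only if $N^k\alpha\in O$ for some $k\ge0$.
\end{lemma}

\begin{proof}
Write $\alpha=ry_0+s$ with $r,s\in\mathbb Q$. From $y_0^2=(B/A)y_0+N$ we get
\[
\varphi(\alpha)=\begin{pmatrix}rB/A+s&rN\\ r&s\end{pmatrix}.
\]
If $\alpha\in O$, then $s$ and $r/A$ are integers, and so are all entries. Conversely, suppose the entries are integers. Then $r$, $s$ and $rB/A$ are integers. With integers $x,z$ such that $xA+zB=1$, which exist by \eqref{eq:gcd}, $r/A=xr+z\,rB/A$ is an integer. Hence $\alpha=(r/A)Ay_0+s\in O$. The second claim follows by applying the first to $N^k\alpha$.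
\end{proof}

From here to the end of Section~\ref{sec:even} suppose, for contradiction, that the expansion of $y_0$ is eventually periodic, and let $\ell$, $M$, $\lambda$ be as in Lemma~\ref{lem:mirrors}.

\begin{proposition}\label{prop:even}
Under this assumption the period $\ell$ is even.
\end{proposition}

\begin{proof}
The matrix $M=\varphi(\lambda)$ has integer entries, so $\lambda\in O$ by Lemma~\ref{lem:phi}. If $\ell$ were odd, the norm of $\lambda$ would be $-N^\ell$. Each descent step divides an element by $N$ and its norm by $N^2$, so after $(\ell-1)/2$ steps we would have an element of $O$ of norm $-N$, contrary to Proposition~\ref{prop:no-norm}.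
\end{proof}

\section{Even periods}\label{sec:even}

So $\ell=2h$, and $w=T^hy_0\in R$ satisfies $ww'=-N$, $w\ne y_0$. By \eqref{eq:product}, $y_0=Vw$ with an integer matrix $V$ of determinant $(-N)^h$. We know nothing about $h$. The aim is to replace $V$ by a matrix with the same effect on $w$, chosen from a short explicit list.

\subsection{Comparing the two mirrors}

The matrix
\[
S=\begin{pmatrix}0&-N\\1&0\end{pmatrix},\qquad S\binom y1=y\binom{-N/y}{1},
\]
interchanges the lines of $\binom y1$ and $\binom{y'}1$ whenever $yy'=-N$. This applies to $y_0$ and to $w$. Since $V$ carries $w,w'$ to $y_0,y_0'$, both $S$ and $VSV^{-1}$ interchange the lines of $\binom{y_0}1$ and $\binom{y_0'}1$. Hence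
\[
X=S^{-1}VSV^{-1}
\]
preserves these lines, so $X=\varphi(\xi)$ for some $\xi\in K$ of norm $\det X=1$. The factor $\xi$ measures how far $V$ is from respecting the mirrors. Also, because $S$ interchanges the two eigenlines of $\varphi(\alpha)$,
\begin{equation}\label{eq:conj}
S\varphi(\alpha)S^{-1}=S^{-1}\varphi(\alpha)S=\varphi(\alpha')\qquad(\alpha\in K).
\end{equation}

\emph{The number $\xi$ is a unit of $O$.} The entries of $X$ lie in $\mathbb Z[1/N]$, since $\det S=N$ and $\det V=\pm N^h$. By Lemma~\ref{lem:phi}, $N^k\xi\in O$ for some $k$, and this element has norm $N^{2k}$. Applying Lemma~\ref{lem:descent} $k$ times gives $\xi\in O$.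

For nonzero $\theta\in O$, replacing $V$ by $\varphi(\theta)V$ does not change its effect on $w$, since $\varphi(\theta)$ fixes $y_0$. By \eqref{eq:conj} it replaces $X$ by
\[
S^{-1}\varphi(\theta)S\cdot X\cdot\varphi(\theta)^{-1}=\varphi(\xi\,\theta'/\theta).
\]
So if $\xi=\pm\theta/\theta'$, the new matrix commutes with $S$ up to sign, which leaves few possibilities for it provided that $\theta$ has small norm. The special unit $\varepsilon$ makes this possible.

\begin{lemma}\label{lem:theta}
Every $\xi\in O$ of norm $1$ has the form $\xi=\pm\theta^2/\nu$ with $\theta\in O$ and $\nu=\theta\theta'\in\{1,\tau c\}$.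
\end{lemma}

\begin{proof}
The positive elements of norm $1$ in $O$ form a group $U$. For every $Q\geq 1$ only finitely many $\eta\in U$ satisfy $1\le\eta\le Q$: if $\eta=(u+v\sqrt\Delta)/2$, then $\eta'=1/\eta$, so $u=\eta+\eta'$ and $v\sqrt\Delta=\eta-\eta'$ are bounded. So the logarithms of $U$ form a discrete subgroup of $\mathbb R$, nonzero because $\varepsilon\in U$. Therefore $U$ is generated by some $\varepsilon_0>1$. Write $\varepsilon=\varepsilon_0^{m_0}$. As $\varepsilon$ is not a square in $K$, $m_0$ is odd.

Let $\xi=\pm\varepsilon_0^m$. If $m$ is even, take $\theta=\varepsilon_0^{m/2}$, of norm $1$. If $m$ is odd, take $\theta=\beta\varepsilon_0^{(m-m_0)/2}$, of norm $\tau c$; then $\theta^2=c\,\varepsilon\,\varepsilon_0^{m-m_0}=c\,\varepsilon_0^m$. In both cases $\xi=\pm\theta^2/\nu$.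
\end{proof}

\begin{proposition}\label{prop:candidates}
There are $\nu\in\{1,\tau c\}$, $e\in\{0,1\}$ and integers $p,r$ such that, with $\kappa=\operatorname{sgn}(\nu)(-1)^e$,
\begin{equation}\label{eq:candidates}
p^2+Nr^2=|\nu|N^e,\qquad w=\frac{\kappa(py_0+Nr)}{p-ry_0}.
\end{equation}
\end{proposition}

\begin{proof}
Write $\xi=\pm\theta^2/\nu$ as in Lemma~\ref{lem:theta}, and let $E=\varphi(\theta)$, an integer matrix of determinant $\nu$. Since $\varphi(\theta)\varphi(\theta')=\nu I$, \eqref{eq:conj} gives $SE=\varphi(\theta')S=\nu E^{-1}S$. Hence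
\[
VSV^{-1}=SX=\pm\nu^{-1}SE^2=\pm E^{-1}SE .
\]
So the integer matrix $C=EV$ satisfies $CS=\kappa SC$ with some $\kappa\in\{1,-1\}$. Further $\det C=\nu(-N)^h$, and $Cw=y_0$ because $E$ fixes $y_0$. For $C=\begin{pmatrix}p&b\\r&d\end{pmatrix}$ the two products are
\[
CS=\begin{pmatrix}b&-Np\\d&-Nr\end{pmatrix},\qquad SC=\begin{pmatrix}-Nr&-Nd\\p&b\end{pmatrix},
\]
so $CS=\kappa SC$ means $b=-\kappa Nr$ and $d=\kappa p$:
\[
C=\begin{pmatrix}p&-\kappa Nr\\r&\kappa p\end{pmatrix},\qquad \det C=\kappa(p^2+Nr^2)=\nu(-N)^h .
\]
Thus $\kappa=\operatorname{sgn}(\nu)(-1)^h$ and $p^2+Nr^2=|\nu|N^h$.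

Suppose $h\ge2$, and let $q$ be a prime dividing $N$. Then $q\mid p$. So $q^2$ divides $p^2$ and $N^h$, hence $Nr^2$; since $q$ divides $N$ only once, $q\mid r$. As $N$ is squarefree, $N$ divides $p$ and $r$. We may divide $p$ and $r$, that is, the matrix $C$, by $N$. This does not change its action or $\kappa$, and it lowers the exponent of $N$ by $2$. Repeating this, we reach an exponent $e\in\{0,1\}$ of the same parity as $h$. Finally, $w=C^{-1}y_0$ is the second formula in \eqref{eq:candidates}.
\end{proof}

The unknown $h$ has disappeared. For $\kappa=1$ the matrices $C=pI+rS$ correspond to the elements $p+r\sqrt{-N}$ of $\mathbb Z[\sqrt{-N}]$, since $S^2=-NI$; this explains the form $p^2+Nr^2$. Only representations of $1$, $N$, $c$ and $cN$ remain, and $c$ is small: $c<(N+1)^2$.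

\subsection{No candidate is reduced}

We show that every $w$ in \eqref{eq:candidates} violates $w>N$ or equals $y_0$. Throughout, $(p,r)$ may be replaced by $(-p,-r)$. Recall $y_0>2N\sqrt c$ from \eqref{eq:big}.

\emph{Candidates with $\nu=1$.} If $e=0$, then $p^2+Nr^2=1$ gives $r=0$ and $p=\pm1$. Here $\kappa=1$, so $w=y_0$, a contradiction. If $e=1$, then $p^2+Nr^2=N$. As $N$ is squarefree, $N\mid p$, and $p^2\le N<N^2$ forces $p=0$. Here $\kappa=-1$, and \eqref{eq:candidates} gives $w=N/y_0<1$, a contradiction.

\emph{Candidates with $\nu=\tau c$ and $e=0$.} Now $\kappa=\tau$ and $p^2+Nr^2=c$. Since $c$ is not a square, $r\ne0$; take $r\ge1$. We have $|p|,r\le\sqrt c$, so $ry_0\pm p>0$.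

Let $\tau=1$. With $\tilde p=-p$,
\[
w=\frac{\tilde py_0-Nr}{ry_0+\tilde p}
\]
has positive denominator. From $w>0$ we get $\tilde p\ge1$, and from $w>N$ we get $(\tilde p-Nr)y_0>N(r+\tilde p)>0$. So $\tilde p\ge Nr+1\ge N+1$ and $c\ge(N+1)^2+N$, contrary to \eqref{eq:c}.

Let $\tau=-1$. Then
\[
w=\frac{py_0+Nr}{ry_0-p}
\]
has positive denominator, and $w>N$ means $(Nr-p)y_0<N(r+p)$. If $p<Nr$, then $y_0\le(Nr-p)y_0<N(r+|p|)\le2N\sqrt c$, contrary to \eqref{eq:big}. If $p=Nr$, then $N\mid p^2+Nr^2=c$, contrary to $\gcd(c,N)=1$. If $p\ge Nr+1$, then again $c\ge(N+1)^2+N$, contrary to \eqref{eq:c}.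

\emph{Candidates with $\nu=\tau c$ and $e=1$.} Now $\kappa=-\tau$ and $p^2+Nr^2=cN$. As $N$ is squarefree, $p=Np_1$, and
\[
Np_1^2+r^2=c,\qquad w=\frac{\kappa N(p_1y_0+r)}{Np_1-ry_0}.
\]
Here $p_1\ne0$ because $c$ is not a square, and $r\ne0$ because $\gcd(c,N)=1$. Take $p_1\ge1$. Since $p_1,|r|\le\sqrt c$, we have $p_1y_0+r>0$.

Let $\tau=-1$, so $\kappa=1$. From $w>0$ we get $ry_0<Np_1\le N\sqrt c$, so by \eqref{eq:big} $r$ cannot be positive. Write $r=-r_1$ with $r_1\ge1$. Then $w>N$ reads $p_1y_0-r_1>Np_1+r_1y_0$, that is,
\[
(p_1-r_1)y_0>Np_1+r_1>0,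
\]
so $p_1\ge r_1+1$. Moreover $r_1^2\equiv c\equiv-1\pmod N$ gives $r_1^2\ge N-1$. Hence
\[
c=Np_1^2+r_1^2\ge N(r_1^2+2r_1+1)+r_1^2\ge N(N-1)+3N+(N-1)=N^2+3N-1,
\]
contrary to $c\le N^2+2N-1$.

Let $\tau=1$, so $\kappa=-1$ and
\[
w=\frac{N(p_1y_0+r)}{ry_0-Np_1}.
\]
From $w>0$ we get $ry_0>Np_1$, so $r\ge1$, and $w>N$ gives $(r-p_1)y_0<Np_1+r$. If $r>p_1$, then $y_0<(N+1)\sqrt c<2N\sqrt c$, contrary to \eqref{eq:big}. So $p_1\ge r$. If $r=1$, then $Np_1^2=c-1=jN$, so $j=p_1^2$ is a square, contrary to (H2). If $r\ge2$, then $r^2\equiv c\equiv1\pmod N$ and $r^2>1$ give $r^2\ge N+1$, so $c\ge Nr^2+r^2\ge(N+1)^2$, contrary to \eqref{eq:c}.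

No candidate survives. This completes the proof of Proposition~\ref{prop:family}. \hfill$\square$

\begin{remark}
The condition that $j$ is not a square when $\tau=1$ is needed for this argument. Suppose that $\tau=1$ and $j=p_1^2$ with $p_1\ge2$, the other hypotheses being unchanged. Then $r=1$ gives the number $w=N(p_1y_0+1)/(y_0-Np_1)$. It satisfies $ww'=-N$, because $CS=\kappa SC$, and $w>N$. Also $w\ne y_0$: otherwise $y_0^2-2Np_1y_0-N=0$ and $y_0+y_0'=2Np_1$, whereas $y_0+y_0'=B/A$ is not an integer by \eqref{eq:gcd}. So there is a second reduced fixed point of $\sigma$, and the argument does not decide whether it lies in the orbit of $y_0$.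
\end{remark}

\section{Parameters for every squarefree $N$}\label{sec:parameters}

\subsection{Existence}

For each squarefree $N\ge2$ we give $\tau$ and $j$, hence $c=jN+\tau$, satisfying (H1) and (H2), together with an integer $a$ such that $c\mid Na^2+1$. Then every $A\ge2c$ with
\begin{equation}\label{eq:congruences}
A\equiv a\pmod c,\qquad A\equiv1\pmod{jN}
\end{equation}
satisfies (H3). Since $\gcd(c,jN)=1$, the Chinese remainder theorem provides such $A$.

\emph{$N-1$ is not a square.} Then $N\ge3$. Take $\tau=1$, $j=N-1$, $c=N^2-N+1$, $a=N$. Indeed $N\cdot N^2+1=(N+1)c$. As $(N-1)^2<c<N^2$, $c$ is not a square, and (H2) holds.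

\emph{$N=s^2+1$ with $s\ge1$, and $2s^2+1$ is not a square.} Take $\tau=-1$, $j=2$, $c=2N-1=2s^2+1$, $a=2s$. Indeed $Na^2+1=4s^4+4s^2+1=c^2$. For $N=2$, that is, $s=1$, these are the values $j=2$, $c=3$ required by (H4). In this case we add the congruence $A\equiv0\pmod5$, which is compatible with \eqref{eq:congruences} as $c=3$ and $jN=4$.

\emph{$N=s^2+1$ with $s\ge1$, and $2s^2+1$ is a square.} An odd square is $\equiv1\pmod8$, so $s$ is even. If $s=2$, then $N=5$, and we take $\tau=-1$, $j=3$, $c=14$, $a=5$; indeed $5\cdot25+1=9\cdot14$. For $s=4$ and $s=6$ the numbers $33$ and $73$ are not squares, so otherwise $s\ge8$. Let $m$ be the odd one of the two integers $s/2+1$ and $s/2+2$. Then $\gcd(m,s)$ is odd and divides $2m-s\in\{2,4\}$, so $\gcd(m,s)=1$. Also $s/2<m\le s-2$. Take $\tau=-1$ and $j=m^2+1\le N$. Then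
\[
c=(m^2+1)(s^2+1)-1=m^2s^2+m^2+s^2=(ms+1)^2+(s-m)^2-1 .
\]
Since $0<(s-m)^2-1<s^2<2ms$, $c$ lies strictly between $(ms+1)^2$ and $(ms+2)^2$ and is not a square. Further $\gcd(m,c)=\gcd(m,s^2)=1$, so there is an integer $a$ with $ma\equiv js\pmod c$. Using $jN=c+1$, we get
\[
m^2(Na^2+1)\equiv Nj^2s^2+m^2=js^2(c+1)+m^2\equiv js^2+m^2=c\equiv0\pmod c .
\]
As $\gcd(m,c)=1$, $c\mid Na^2+1$.

\subsection{Infinitely many fields}

To obtain infinitely many fields, we choose $A$ so that a prescribed new prime $q$ divides $\Delta$ exactly once.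

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Fix $N$ and the parameters $\tau,j,c,a$ above. It suffices to produce numbers $y_0$ as in Proposition~\ref{prop:family} that generate infinitely many different fields. Choosing one from each field, we obtain pairwise different tails: if the greedy expansions of $y$ and $z$ have the same tail, then $T^ky=T^lz$ for some $k,l\ge0$ by Lemma~\ref{lem:period}(a), and each number generates the same field as its iterates under $T$.

We have $\Delta=N\,G(A)$ with $G(X)=N(X^2+\tau j)^2+4X^2\in\mathbb Z[X]$. As a quadratic polynomial in $X^2$, $G$ has discriminant $(2\tau jN+4)^2-4N^2j^2=16(\tau jN+1)=16\tau c\ne0$ and constant term $Nj^2\ne0$. So $G$ has four distinct roots, and there are $U,W\in\mathbb Z[X]$ and an integer $\rho\ne0$ with $UG+WG'=\rho$.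

Infinitely many primes divide values of $G$ at integers. Indeed, if $P$ is the product of finitely many given primes, then $G(G(0)Pt)=G(0)(1+Pt\,b_t)$ with $b_t\in\mathbb Z$ for every positive integer $t$. For large $t$ the second factor exceeds $1$, and it is prime to $P$, so it has a prime factor that is not among the given ones.

Let $\mathcal F$ be a finite set of real quadratic fields $\mathbb Q(\sqrt d)$, each written with $d$ squarefree. Choose a prime $q$ dividing some value $G(a_0)$, with $q$ dividing none of $5$, $c$, $jN$, $\rho$ and none of these $d$. Since $q\nmid\rho$, $q\nmid G'(a_0)$. As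
\[
G(a_0+q)\equiv G(a_0)+qG'(a_0)\pmod{q^2},
\]
at least one of $a_1=a_0$ and $a_1=a_0+q$ has the property that $q$ divides $G(a_1)$ exactly once. By the Chinese remainder theorem there is $A\ge2c$ satisfying \eqref{eq:congruences}, $A\equiv a_1\pmod{q^2}$ and, if $N=2$, also $A\equiv0\pmod5$. For this $A$ the prime $q$ divides $\Delta=NG(A)$ exactly once. So $q$ divides the squarefree integer $d_0$ with $\mathbb Q(\sqrt\Delta)=\mathbb Q(\sqrt{d_0})$, and this field is not in $\mathcal F$. Hence infinitely many fields occur.
\end{proof}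

\begin{remark}
Squarefreeness of $N$ matters above all in two places: in the descent (Lemma~\ref{lem:descent}), which rests on Lemma~\ref{lem:Delta}(a), and in the reduction of $C$ (Proposition~\ref{prop:candidates}), which needs every prime $q\mid N$ to divide $N$ exactly once. If $p$ is an odd prime and $p^2\mid N$, then $p^2\mid\Delta=B^2+4NA^2$, and $p^2\mid\Delta v^2$ no longer gives $p\mid v$. We make no claim for all $N$ that are not squarefree.
\end{remark}

\begin{thebibliography}{1}
\bibitem{orbits} \emph{Orbits Of N-Expansions With A Finite Set Of Digits}, \texttt{https://www.i2m.univ-amu.fr/\allowbreak wiki/\allowbreak Combinatorics-on-Words-seminar/\allowbreak \_media/\allowbreak seminar2024:20240319kraaikamp.pdf}.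
\end{thebibliography}
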